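\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Congruence subgroups of the Euclidean Bianchi groups\\ modulo unipotents, at powers of a split prime}


\begin{abstract}
Let $\mathcal O$ be the ring of integers of an imaginary quadratic field. For an ideal $\mathfrak q$ let $U_2(\mathcal O,\mathfrak q)$ be the subgroup generated by the unipotent matrices in the principal congruence subgroup $SL_2(\mathcal O,\mathfrak q)$. It was conjectured that, for each $\mathcal O$, the group $SL_2(\mathcal O,\mathfrak q)/U_2(\mathcal O,\mathfrak q)$ maps onto a non-cyclic free group for all but finitely many $\mathfrak q$. We show that this is false for the rings of integers of $\mathbb Q(\sqrt{-d})$, $d=1,2,3,7,11$. For a suitable split prime $\mathfrak p$ of residue characteristic $p$, none of the groups $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$,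 $n\ge1$, has a non-trivial finite $p$-quotient. The proof compares a completion of $PSL_2(\mathcal O)$ with $PSL_2(\mathbb Z_p)$; one abelianization, computed from a few explicit relations, suffices to show that the two agree.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $d$ be a square-free positive integer and let $\mathcal O$ be the ring of integers of $\mathbb Q(\sqrt{-d})$. For a commutative ring $R$ and an ideal $\mathfrak q$ of $R$ put
\[
SL_2(R,\mathfrak q)=\operatorname{Ker}\bigl(SL_2(R)\to SL_2(R/\mathfrak q)\bigr).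
\]
A matrix $M\in SL_2(R)$ is \emph{unipotent} if $(M-I)^2=0$. Let $U_2(R,\mathfrak q)$ be the subgroup generated by the unipotent matrices in $SL_2(R,\mathfrak q)$, and write $U_2(R)=U_2(R,R)$. Conjugation by $SL_2(R)$ preserves both $SL_2(R,\mathfrak q)$ and unipotency, so $U_2(R,\mathfrak q)$ is normal in $SL_2(R)$. The quotient $SL_2(R,\mathfrak q)/U_2(R,\mathfrak q)$ is what remains of the congruence subgroup once its unipotent elements are killed. How large is it? We say that a group \emph{has a free, non-cyclic quotient} if it maps onto a free group of rank at least $2$. The following was posed in \cite{source}.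

\begin{conjecture}
For each $\mathcal O$ as above, $SL_2(\mathcal O,\mathfrak q)/U_2(\mathcal O,\mathfrak q)$ has a free, non-cyclic quotient for all but finitely many ideals $\mathfrak q$ of $\mathcal O$.
\end{conjecture}

The same statement with $\mathbb Z$ in place of $\mathcal O$ is true. For $m\ge3$ the group $SL_2(\mathbb Z,m)$ is torsion-free and embeds in $PSL_2(\mathbb Z)$, so it acts freely on the upper half plane. The quotient is a surface with punctures, and filling the punctures gives a closed surface $X(m)$. A unipotent element of $SL_2(\mathbb Z,m)$ fixes a cusp, and the stabilizer of a cusp in $SL_2(\mathbb Z,m)$ consists of unipotent elements and is generated by a loop around a puncture. So killing the unipotent elements amounts to filling the punctures, and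
\begin{equation}\label{surface}
SL_2(\mathbb Z,m)/U_2(\mathbb Z,m)\cong\pi_1(X(m))\qquad(m\ge3).
\end{equation}
Let $\mu$ be the index of $SL_2(\mathbb Z,m)$ in $PSL_2(\mathbb Z)$. There are $\mu/m$ punctures, the Euler characteristic of the punctured surface is $-\mu/6$, and therefore $X(m)$ has genus $g=1+\mu(m-6)/(12m)$. For $m\ge7$ we get $g\ge2$, and a surface group of genus $g$ maps onto a free group of rank $g$: in the standard presentation $\prod[a_i,b_i]=1$, kill all $b_i$.

For some rings $\mathcal O$ the conjecture is also easy to confirm. It is known that for certain $\mathcal O$ the group $SL_2(\mathcal O)/U_2(\mathcal O)$ has a free, non-cyclic quotient $F$. For such $\mathcal O$ and every non-zero $\mathfrak q$, the subgroup $SL_2(\mathcal O,\mathfrak q)$ has finite index in $SL_2(\mathcal O)$, so it maps onto a subgroup of finite index in $F$, again free of rank at least $2$, and this map kills $U_2(\mathcal O,\mathfrak q)$. The deduction says nothing when $\mathcal O$ is Euclidean, because then $SL_2(\mathcal O)=U_2(\mathcal O)$.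 We show that the conjecture fails for every norm-Euclidean $\mathcal O$.

\subsection{Results}

\begin{theorem}\label{main}
Let $(d,p)$ be one of $(7,2)$, $(2,3)$, $(11,3)$, $(1,5)$, $(3,7)$, let $\mathcal O$ be the ring of integers of $\mathbb Q(\sqrt{-d})$, and let $\mathfrak p$ be either of the two primes of $\mathcal O$ above $p$ (which splits). Then for every $n\ge1$ the group $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ has no non-trivial finite $p$-group quotient. Hence it has no quotient $\mathbb Z$ and no non-trivial free quotient, and its abelianization is finite of order prime to $p$.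
\end{theorem}

So the conjecture is false for $d\in\{1,2,3,7,11\}$, that is, for every norm-Euclidean $\mathcal O$: it fails at the infinitely many ideals $\mathfrak p^n$. One pair is enough for a disproof. The shortest is $(7,2)$, whose proof is complete at the end of Section~\ref{sec:four}.

\begin{corollary}\label{cor}
Let $(d,p)$ and $\mathfrak p$ be as in Theorem~\ref{main}.
\begin{enumerate}
\item[(a)] A normal subgroup $N$ of $SL_2(\mathcal O,\mathfrak p)$ of $p$-power index which contains $U_2(\mathcal O,\mathfrak p^k)$ for some $k\ge1$ contains $SL_2(\mathcal O,\mathfrak p^k)$.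
\item[(b)] If $SL_2(\mathcal O,\mathfrak p^n)\le\Lambda\le SL_2(\mathcal O)$ for some $n\ge 1$, then every homomorphism $\Lambda\to\mathbb C$ vanishing on unipotent matrices is $0$ (the cuspidal part of $H^1(\Lambda,\mathbb C)$ vanishes), and the quotient of $\Lambda$ by the subgroup generated by its unipotent matrices has no non-trivial free quotient.
\end{enumerate}
\end{corollary}

\subsection{Strategy}
Since $\mathfrak p$ is split, $\mathcal O/\mathfrak p^n=\mathbb Z/p^n$ for all $n$: modulo $\mathfrak p^n$ every element of $\mathcal O$ is a rational integer. Because $SL_2(\mathcal O)$ is generated by elementary matrices, it follows that $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ is a quotient of $SL_2(\mathbb Z,p^n)/U_2(\mathbb Z,p^n)$, which for $p^n\ge3$ is the surface group (\ref{surface}) with $m=p^n$ (Section~\ref{sec:first}). By itself this allows large free quotients. But $SL_2(\mathcal O)$ contains elements of finite order that do not come from $SL_2(\mathbb Z)$. Rewritten with integers, their relations are new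 relations in the surface group, and they turn out to be strong enough.

To treat all $n$ at once we pass to a completion $\tilde\Gamma$ of $PSL_2(\mathcal O)$, made of the finite quotients in question, which maps onto $PSL_2(\mathbb Z_p)$ (Section~\ref{sec:completion}). Theorem~\ref{main} follows if this map is an isomorphism (Section~\ref{sec:suffices}). Poincar\'e duality for $p$-adic analytic groups reduces the isomorphism to a comparison of abelianizations for a single open subgroup (Section~\ref{sec:criterion}). Sections~\ref{sec:four}--\ref{sec:units} make the comparison in the five cases.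

\subsection{Notation}
For $x$ in a ring put
\[
e(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix},\qquad f(x)=\begin{pmatrix}1&0\\x&1\end{pmatrix},\qquad w=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.
\]
Then
\begin{equation}\label{basic}
f(x)e(y)=\begin{pmatrix}1&y\\x&1+xy\end{pmatrix},\quad we(z)w^{-1}=f(-z),\quad wf(z)w^{-1}=e(-z).
\end{equation}

Throughout, $(d,p)$, $\mathcal O$ and $\mathfrak p$ are as in Theorem~\ref{main}. These rings are norm-Euclidean: the square of the largest distance of a complex number from $\mathcal O$ is $(1+d)/4$ for $d=1,2$ and $(1+d)^2/(16d)$ for $d=3,7,11$, in each case less than $1$. Hence \emph{$SL_2(\mathcal O)$ is generated by the $e(x),f(x)$ with $x\in\mathcal O$}: Euclid's algorithm on the first column, together with $w=e(-1)f(1)e(-1)$, brings a matrix to the form $\operatorname{diag}(u,u^{-1})e(x)$ with $u$ a unit, and $\operatorname{diag}(u,u^{-1})=e(u)f(-u^{-1})e(u)\cdot w$. This is the only use of the Euclidean property.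

The completion of $\mathcal O$ at $\mathfrak p$ is $\mathbb Z_p$; we regard $\mathcal O$ as a subring of $\mathbb Z_p$ and speak of the \emph{image} in $\mathbb Z_p$ of an element of $\mathcal O$. We write $PSL_2(R)=SL_2(R)/\{\pm I\}$ for all rings $R$ that occur, including $\mathbb Z_p$ and $\mathbb Z/p^m$. Put $\Gamma=PSL_2(\mathcal O)$ and let $\Delta_m$ be the image of $SL_2(\mathcal O,\mathfrak p^m)$ in $\Gamma$. A matrix and its images in other groups carry the same name; equalities in projective groups are equalities up to sign.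

\section{Integers suffice, and one relation by hand}\label{sec:first}

\begin{proposition}\label{integers}
For $n\ge1$ the inclusion induces a surjection
\[
SL_2(\mathbb Z,p^n)/U_2(\mathbb Z,p^n)\longrightarrow SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n).
\]
\end{proposition}

\begin{proof}
Let $U=U_2(\mathcal O,\mathfrak p^n)$, a normal subgroup of $SL_2(\mathcal O)$ containing $e(\mathfrak p^n)$ and $f(\mathfrak p^n)$. Since $\mathcal O=\mathbb Z+\mathfrak p^n$, each generator $e(x)$, $f(x)$ of $SL_2(\mathcal O)$ agrees modulo $U$ with some $e(k)$, $f(k)$, $k\in\mathbb Z$. So $SL_2(\mathcal O)=SL_2(\mathbb Z)\,U$. If $\gamma\in SL_2(\mathcal O,\mathfrak p^n)$ and $\gamma=gu$ with $g\in SL_2(\mathbb Z)$, $u\in U$, then $g\in SL_2(\mathcal O,\mathfrak p^n)\cap SL_2(\mathbb Z)=SL_2(\mathbb Z,p^n)$, because $\mathfrak p^n\cap\mathbb Z=p^n\mathbb Z$.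
\end{proof}

For $p^n=3,4,5$ the curve $X(p^n)$ has genus $0$, so by (\ref{surface}) both quotients in the proposition are trivial. But $X(7)$ has genus $3$ and $X(8)$ has genus $5$, and in general the proposition only exhibits our group as a quotient of a surface group of large genus. We now see, for $d=7$ and $p=2$, how $\mathcal O$ imposes further relations. Put
\[
x=e(2),\qquad y=f(2).
\]

\begin{lemma}\label{level2}
\begin{enumerate}
\item[(a)] The image of $SL_2(\mathbb Z,2)$ in $PSL_2(\mathbb Z)$ is generated by $x$ and $y$.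
\item[(b)] $f(-1)e(2)f(1)=\begin{pmatrix}3&2\\-2&-1\end{pmatrix}=-e(-2)f(2)=-x^{-1}y$.
\item[(c)] Let $G$ be the image of $SL_2(\mathbb Z_2,2\mathbb Z_2)$ in $PSL_2(\mathbb Z_2)$. There is a continuous homomorphism $G\to(\mathbb Z/8)^2$ with $x\mapsto(1,0)$, $y\mapsto(0,1)$. It depends only on the matrix entries modulo $16$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\binom ac$ be the first column of a matrix in $SL_2(\mathbb Z,2)$, so $a$ is odd and $c$ is even. Left multiplication by powers of $x$ and $y$ changes $a$ by multiples of $2c$ and $c$ by multiples of $2a$. If $|a|>|c|>0$ we can reach $|a|\le|c|$, and then $|a|<|c|$ by parity; if $|c|>|a|$ we can likewise reach $|c|<|a|$. The process stops with $c=0$, $a=\pm1$, and the matrix is then $\pm e(2k)=\pm x^k$ for some $k$.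

(b) Multiply out.

(c) For $\gamma=\begin{pmatrix}q&r\\s&t\end{pmatrix}\equiv I\pmod 2$ put
\[
\chi(\gamma)=\tfrac12\,(rt+t^2-1)\bmod 8 .
\]
This makes sense, since $r$ is even and $t$ is odd; it depends only on $r,t$ modulo $16$ and is unchanged by $\gamma\mapsto-\gamma$. We claim that $\chi(\gamma\gamma')=\chi(\gamma)+\chi(\gamma')$. Write $r=2R$, $s=2S$, $r'=2R'$, and denote the entries of $\gamma\gamma'$ by two primes: $r''=qr'+rt'$ and $t''=sr'+tt'=tt'+4SR'$. As $qt+rs=1+2rs$,
\[
\tfrac12r''t''=\tfrac12qs\,r'^2+\tfrac12r't'+rs\,r't'+\tfrac12rt\,t'^2\equiv\tfrac12rt+\tfrac12r't'+4SR'\pmod8,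
\]
where we used $\frac12qsr'^2=4qSR'^2\equiv4SR'$, $rsr't'\equiv0$ and $t'^2\equiv1$ modulo $8$. Moreover
\[
\tfrac12(t''^2-1)\equiv\tfrac12(t^2t'^2-1)+4SR'\equiv\tfrac12(t^2-1)+\tfrac12(t'^2-1)+4SR'\pmod8,
\]
because $t^2t'^2-1=(t^2-1)(t'^2-1)+(t^2-1)+(t'^2-1)$ and the product is divisible by $64$. In the sum the two terms $4SR'$ cancel modulo $8$, which proves the claim. Now $\chi(x)=1$, $\chi(y)=0$. The homomorphism $\chi'(\gamma)=-\chi(w\gamma w^{-1})$ has $\chi'(x)=-\chi(f(-2))=0$ and $\chi'(y)=-\chi(e(-2))=1$ by (\ref{basic}). Take $(\chi,\chi')$.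
\end{proof}

\textbf{The relation.} Let $d=7$ and $\omega^2-\omega+2=0$. The two roots have product $2$ and sum $1$, so exactly one of them lies in $\mathfrak p$; let $\omega$ be that one. The norm of $\omega-6$ is $6^2-6+2=32$. Now $\omega-6\in\mathfrak p$, but $\omega-6\notin2\mathcal O=\mathfrak p\bar{\mathfrak p}$, so $\omega-6\notin\bar{\mathfrak p}$ and $(\omega-6)=\mathfrak p^5$. Thus \emph{modulo $\mathfrak p^5$, $\omega$ is the integer $6$.} Let $\bar U$ be the image of $U_2(\mathcal O,\mathfrak p^5)$ in $\Gamma$ and $Q=\Delta_1/\bar U$. The proof of Proposition~\ref{integers} gives $SL_2(\mathcal O)=SL_2(\mathbb Z)\,U_2(\mathcal O,\mathfrak p^5)$, hence $SL_2(\mathcal O,\mathfrak p)=SL_2(\mathbb Z,2)\,U_2(\mathcal O,\mathfrak p^5)$, and by Lemma~\ref{level2}(a) $Q$ is generated by $x$ and $y$. The integral relations that we know in $Q$ are $x^{16}=y^{16}=(x^{-1}y)^{16}=1$, which express that $e(32)$, $f(32)$ and $f(-1)e(32)f(1)$ lie in $U_2(\mathcal O,\mathfrak p^5)$. They would allow $Q^{ab}=(\mathbb Z/16)^2$.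

But consider $s=f(\omega-1)e(\omega)$. By (\ref{basic}) its trace is $2+\omega(\omega-1)=0$, so $s^2=-I$. In $\Gamma/\bar U$ we have $e(\omega)=e(6)$ and $f(\omega-1)=f(5)$, hence, using Lemma~\ref{level2}(b),
\[
1=\bigl(f(5)e(6)\bigr)^2=f(6)\cdot f(-1)e(6)f(1)\cdot f(4)\cdot e(6)=y^3(x^{-1}y)^3y^2x^3 .
\]
In $Q^{ab}$, written additively, this says $8[y]=0$, and conjugation by $w$ gives $8[x]=0$. There is no further collapse: restricted to $\Delta_1$, the homomorphism of Lemma~\ref{level2}(c) is trivial on $\Delta_4\supset\bar U$, so it factors through $Q\to\Delta_1/\Delta_4$. Hence $Q^{ab}\cong(\mathbb Z/8)^2$, and all of it is visible in the congruence quotient $\Delta_1/\Delta_4$.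

The element $\omega$ has forced the abelianization down to that of the congruence quotient. Two things remain: to do this for all powers of $\mathfrak p$ at once, and to pass from abelianizations to the groups themselves.

\section{A completion in which the integers are dense}\label{sec:completion}

Let $\mathcal N$ be the set of normal subgroups $N$ of finite index in $\Gamma$ such that
\begin{enumerate}
\item[(i)] $N\le\Delta_1$ and $\Delta_1/N$ is a $p$-group;
\item[(ii)] $e(\mathfrak p^k)\subset N$ for some $k$.
\end{enumerate}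
Condition (i) makes the quotients accessible to the theory of pro-$p$ groups; condition (ii) holds when $N$ contains the image of $U_2(\mathcal O,\mathfrak p^k)$. The set $\mathcal N$ is closed under finite intersections. It contains every $\Delta_m$, $m\ge1$, since the kernel of $SL_2(\mathbb Z/p^m)\to SL_2(\mathbb Z/p)$ is a $p$-group. Put
\[
\tilde\Gamma=\varprojlim_{N\in\mathcal N}\Gamma/N .
\]
The image of $\Gamma$ in $\tilde\Gamma$ is dense. Since $\Gamma/\Delta_m=PSL_2(\mathbb Z/p^m)$, we get a continuous homomorphism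
\[
\pi:\tilde\Gamma\to PSL_2(\mathbb Z_p),
\]
surjective because its image is dense and compact. Its kernel lies in $\varprojlim\Delta_1/N$, so it is a pro-$p$ group.

By (ii), for each $N\in\mathcal N$ the map $e:\mathcal O\to\Gamma/N$ factors through some $\mathcal O/\mathfrak p^k=\mathbb Z/p^k$. Hence $e$, and likewise $f(z)=we(-z)w^{-1}$, extend to continuous homomorphisms
\[
e,f:\mathbb Z_p\to\tilde\Gamma ,
\]
and for $x\in\mathcal O$ the image in $\tilde\Gamma$ of the matrix $e(x)$ is $e$ of the image of $x$ in $\mathbb Z_p$; the same holds for $f$. This is the precise form of ``$\omega$ is an integer''. As $\mathbb Z$ is dense in $\mathbb Z_p$ and $\Gamma$ is generated by the $e(x)$ and $f(x)$, we conclude: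
\begin{equation}\label{dense}
\text{the image of $PSL_2(\mathbb Z)$ is dense in $\tilde\Gamma$.}
\end{equation}

\textbf{Transvections.} For a primitive vector $v=\binom ac\in\mathbb Z^2$ let
\[
e_v(z)=I+z\begin{pmatrix}-ac&a^2\\-c^2&ac\end{pmatrix},\qquad\text{that is,}\qquad e_v(z)u=u+z\det(v,u)\,v .
\]
We write $v=(a,c)$ in the text. The second formula shows that
\begin{equation}\label{conj}
\gamma e_v(z)\gamma^{-1}=e_{\gamma v}(z)\quad(\gamma\in SL_2(\mathbb Z)),\qquad e_{-v}=e_v,\qquad e_{(1,0)}(z)=e(z),\qquad e_{(0,1)}(z)=f(-z).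
\end{equation}
If $g\in SL_2(\mathbb Z)$ has first column $v$, then $e_v(z)=ge(z)g^{-1}$. So $e_v$ extends to a continuous homomorphism $\mathbb Z_p\to\tilde\Gamma$, and (\ref{conj}) holds in $\tilde\Gamma$ for $z\in\mathbb Z_p$. In $PSL_2(\mathbb Z)$ the stabilizer of the line through $v$ is $\{e_v(z):z\in\mathbb Z\}$.

\textbf{Open pro-$p$ subgroups.} Let $G$ be an open pro-$p$ subgroup of $PSL_2(\mathbb Z_p)$. Put
\[
\tilde G=\pi^{-1}(G),\qquad A=\tilde G^{ab},\qquad G_{\mathbb Z}=PSL_2(\mathbb Z)\cap G .
\]
Here $\tilde G$ is an open subgroup of $\tilde\Gamma$, and it is pro-$p$, being an extension of a pro-$p$ group by a pro-$p$ group. Abelianizations of profinite groups are topological; $A$ is written additively, and $[g]\in A$ is the class of $g\in\tilde G$. Since $\tilde G$ is open, (\ref{dense}) shows that the image of $G_{\mathbb Z}$ is dense in $\tilde G$. So \emph{$A$ is generated as a $\mathbb Z_p$-module by the classes of any finite set of generators of $G_{\mathbb Z}$.} Elements of $\tilde\Gamma$ whose image under $\pi$ normalizes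 $G$ act on $A$ by conjugation, and $\tilde G$ acts trivially. If $e_v(p^jz)\in\tilde G$ for all $z\in\mathbb Z_p$, then $[e_v(p^jz)]=z[e_v(p^j)]$ by continuity.

\section{Why it suffices that $\pi$ is an isomorphism}\label{sec:suffices}

\begin{lemma}\label{uni}
For $m\ge n\ge1$ we have $SL_2(\mathcal O,\mathfrak p^n)=U_2(\mathcal O,\mathfrak p^n)\,SL_2(\mathcal O,\mathfrak p^m)$. If $-I\in SL_2(\mathcal O,\mathfrak p^n)$, then $-I\in U_2(\mathcal O,\mathfrak p^n)$.
\end{lemma}

\begin{proof}
By induction on $m$ it is enough that for $k\ge1$ the unipotents of $SL_2(\mathcal O,\mathfrak p^k)$ generate it modulo $SL_2(\mathcal O,\mathfrak p^{k+1})$. The quotient is a group of matrices $I+p^kX$ modulo $p^{k+1}$. Since $\det(I+p^kX)\equiv1+p^k\operatorname{tr}X$ and $(I+p^kX)(I+p^kY)\equiv I+p^k(X+Y)$ modulo $p^{k+1}$, it embeds in $\mathfrak{sl}_2(\mathbb F_p)$, the additive group of matrices of trace $0$. The unipotents $e(p^k)$, $f(p^k)$ and $f(-1)e(p^k)f(1)$ give $X=\begin{pmatrix}0&1\\0&0\end{pmatrix}$, $\begin{pmatrix}0&0\\1&0\end{pmatrix}$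 and $\begin{pmatrix}1&1\\-1&-1\end{pmatrix}$, which span $\mathfrak{sl}_2(\mathbb F_p)$ for every $p$, including $p=2$.

The hypothesis of the second statement means $2\in\mathfrak p^n$, that is, $p=2$ and $n=1$. By Lemma~\ref{level2}(b), $-I=f(-1)e(2)f(1)\cdot f(-2)\cdot e(2)$, a product of unipotents in $SL_2(\mathcal O,\mathfrak p)$.
\end{proof}

\begin{proposition}\label{suffices}
If $\pi$ is an isomorphism for $(d,p)$ and $\mathfrak p$, then the conclusion of Theorem~\ref{main} holds for them.
\end{proposition}

\begin{proof}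
First, \emph{every $N\in\mathcal N$ contains some $\Delta_m$}, and hence $\Delta_{m'}$ for all $m'\ge m$. Indeed, the kernel of $\tilde\Gamma\to\Gamma/N$ is open. The kernels of the maps $\tilde\Gamma\to\Gamma/\Delta_m$ are the preimages under $\pi$ of the congruence subgroups $\operatorname{Ker}(PSL_2(\mathbb Z_p)\to PSL_2(\mathbb Z/p^m))$. As $\pi$ is an isomorphism of topological groups, they form a base of neighborhoods of $1$, and one of them lies in the kernel of $\tilde\Gamma\to\Gamma/N$. Taking preimages in $\Gamma$ gives $\Delta_m\subset N$.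

Suppose that $SL_2(\mathcal O,\mathfrak p^n)/U_2(\mathcal O,\mathfrak p^n)$ has a non-trivial finite $p$-quotient. Then it has one of order $p$, so there is a normal subgroup $N_0\supseteq U_2(\mathcal O,\mathfrak p^n)$ of index $p$ in $SL_2(\mathcal O,\mathfrak p^n)$. By the second part of Lemma~\ref{uni}, the image $\bar N_0$ of $N_0$ still has index $p$ in $\Delta_n$. Let $N$ be the intersection of the $\Gamma$-conjugates of $\bar N_0$; there are finitely many, because $\bar N_0$ has finite index in $\Gamma$. We check that $N\in\mathcal N$. Each conjugate is normal of index $p$ in the normal subgroup $\Delta_n$, so $\Delta_n/N$ is an elementary abelian $p$-group; $\Delta_1/\Delta_n$ is a $p$-group as well, and (i) holds. Since $U_2(\mathcal O,\mathfrak p^n)$ is normal in $SL_2(\mathcal O)$, its image lies in every conjugate of $\bar N_0$, hence in $N$, and (ii) holds with $k=n$.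

So $\Delta_m\subset N\subset\bar N_0$ for some $m\ge n$. As $\bar N_0$ also contains the image of $U_2(\mathcal O,\mathfrak p^n)$, Lemma~\ref{uni} gives $\bar N_0=\Delta_n$, a contradiction.

The groups $\mathbb Z$ and non-trivial free groups map onto $\mathbb Z/p$, so they are not quotients. The group $SL_2(\mathcal O,\mathfrak p^n)$ has finite index in the finitely generated group $SL_2(\mathcal O)$, so the abelianization of its quotient is finitely generated; having no quotient $\mathbb Z/p$, it is finite of order prime to $p$.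
\end{proof}

\section{A criterion: comparing one abelianization}\label{sec:criterion}

How can $\pi$ be shown to be injective on the basis of an abelianization? Let $K=\operatorname{Ker}\pi\subset\tilde G$. If $K\neq1$, then the pro-$p$ group $\tilde G$ acts with non-zero invariants on the characters of $K$. Such an invariant character either extends to $\tilde G$, where it is visible in $A$, or it produces a non-zero class in $H^2(G,\mathbb Q_p/\mathbb Z_p)$. Poincar\'e duality shows that this $H^2$ vanishes when $G^{ab}$ is finite.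

We recall the facts needed. A \emph{Poincar\'e pro-$p$ group of dimension $3$} is a pro-$p$ group $G$ with all $H^i(G,\mathbb F_p)$ finite, zero for $i>3$, with $H^3(G,\mathbb F_p)\cong\mathbb F_p$, and with non-degenerate cup products $H^i(G,\mathbb F_p)\times H^{3-i}(G,\mathbb F_p)\to H^3(G,\mathbb F_p)$. Every torsion-free pro-$p$ group that is $p$-adic analytic of dimension $3$ is of this kind: see Lazard \cite[V.2.5.8]{Lazard}, together with Serre \cite{SerreTop}; see also \cite[I.4.5]{SerreGC}. Torsion must be excluded, because a pro-$p$ group with an element of order $p$ has infinite cohomological dimension. An open subgroup of $PSL_2(\mathbb Z_p)$ is $p$-adic analytic of dimension $3$.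

\begin{proposition}\label{criterion}
Let $G$ be a torsion-free open pro-$p$ subgroup of $PSL_2(\mathbb Z_p)$.
\begin{enumerate}
\item[(a)] If $G^{ab}$ is finite and $\pi$ induces an isomorphism $A=\tilde G^{ab}\to G^{ab}$, then $\pi:\tilde\Gamma\to PSL_2(\mathbb Z_p)$ is an isomorphism.
\item[(b)] The hypotheses of (a) hold if $G$ has a continuous homomorphism onto an abelian group of finite order $q$ and $|A|\le q$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $T=\mathbb Q_p/\mathbb Z_p$ with trivial action, so that for a pro-$p$ group $H^1(\,\cdot\,,T)$ is the Pontryagin dual of the abelianization. Multiplication by $p$ on $T$ is surjective with kernel $\mathbb F_p$, and $H^0(G,T)=T$. The long exact sequence gives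
\[
H^1(G,\mathbb F_p)=H^1(G,T)[p],\qquad 0\to H^1(G,T)/p\to H^2(G,\mathbb F_p)\to H^2(G,T)[p]\to0 .
\]
Since $H^1(G,T)$ is finite, $H^1(G,T)/p$ has the same dimension as $H^1(G,T)[p]=H^1(G,\mathbb F_p)$, and by duality this is $\dim H^2(G,\mathbb F_p)$. Hence $H^2(G,T)[p]=0$, and $H^2(G,T)=0$ because this group is $p$-primary torsion.

For $K=\operatorname{Ker}\pi$, the five-term exact sequence of $1\to K\to\tilde G\to G\to1$ reads
\[
0\to H^1(G,T)\to H^1(\tilde G,T)\to H^1(K,T)^{\tilde G}\to H^2(G,T)=0 .
\]
The first map is dual to $\tilde G^{ab}\to G^{ab}$, so it is an isomorphism, and $H^1(K,T)^{\tilde G}=0$. Suppose $K\ne1$. As $K$ is pro-$p$, $H^1(K,\mathbb F_p)\ne0$. It is a discrete module for the pro-$p$ group $\tilde G$, so a non-zero vector lies in a finite stable subspace, on which $\tilde G$ acts through a finite $p$-group; such an action has a non-zero fixed vector. Since $H^1(K,\mathbb F_p)\subset H^1(K,T)$, this is a contradiction. So $K=1$, and $\pi$ is a continuous bijection of compact Hausdorff groups.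

(b) The map $A\to G^{ab}$ is onto, so $q\le|G^{ab}|\le|A|\le q$.
\end{proof}

It remains, in each of the five cases, to choose $G$ and to bound $|A|$. The bound will come from elements outside $SL_2(\mathbb Z)$, and we turn to these.

\section{Elements of order four, and the case $d=7$}\label{sec:four}

By (\ref{basic}), $f(a)e(b)$ has trace $2+ab$. If $ab=-2$, its square is $-I$. The ring $\mathcal O$ may offer factorizations $ab=-2$ that $\mathbb Z$ does not have. In $\mathbb Z_p$ such a factorization may be close to an integral one, $a_0b_0=-2$. Comparing the two relations leaves a relation among transvections $e_v(z)$ with $p\mid z$, and the classes of these in $A$ are linear in the $p$-adic differences.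

\begin{lemma}\label{star}
Let $a,b\in\mathcal O$ with $ab=-2$ have images $a_0+p\alpha$, $b_0+p\beta$ in $\mathbb Z_p$, where $a_0,b_0\in\mathbb Z$, $a_0b_0=-2$ and $\alpha,\beta\in\mathbb Z_p$. Then in $\tilde\Gamma$
\begin{equation}\label{stareq}
f(p\alpha)\cdot e_{(1,a_0)}(p\beta)\cdot e_{(-b_0,1)}(-p\alpha)\cdot e(p\beta)=1 .
\end{equation}
\end{lemma}

\begin{proof}
Since $a_0b_0=-2$, we compute $f(a_0)e(b_0)f(a_0)=\begin{pmatrix}-1&b_0\\0&-1\end{pmatrix}=-e(-b_0)$, so $e(b_0)f(a_0)=f(-a_0)e(-b_0)$ in $PSL_2(\mathbb Z)$. The square of $f(a)e(b)$ is $1$ in $\Gamma$, hence in $\tilde\Gamma$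
\begin{align*}
1&=f(p\alpha)f(a_0)\cdot e(p\beta)e(b_0)\cdot f(a_0)f(p\alpha)\cdot e(b_0)e(p\beta)\\
&=f(p\alpha)\cdot\bigl[f(a_0)e(p\beta)f(-a_0)\bigr]\cdot\bigl[e(-b_0)f(p\alpha)e(b_0)\bigr]\cdot e(p\beta).
\end{align*}
By (\ref{conj}) the brackets are $e_{(1,a_0)}(p\beta)$, since $f(a_0)(1,0)=(1,a_0)$, and $e_{(-b_0,1)}(-p\alpha)$, since $f(p\alpha)=e_{(0,1)}(-p\alpha)$ and $e(-b_0)(0,1)=(-b_0,1)$.
\end{proof}

To read (\ref{stareq}) in $A$ we use that classes of transvections depend only on $v$ modulo $p$.

\begin{lemma}\label{orbits}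
Let $v,v'\in\mathbb Z^2$ be primitive with $v'\equiv\pm v\pmod p$. Then $v'=\pm\gamma v$ for some $\gamma\in SL_2(\mathbb Z,p)$. Consequently, if $G$ contains the image of $SL_2(\mathbb Z,p)$ and $e_v(z)\in\tilde G$ for some $z\in\mathbb Z_p$, then $[e_{v'}(z)]=[e_v(z)]$ in $A$.
\end{lemma}

\begin{proof}
Changing the sign of $v'$ we may assume $v'\equiv v$. Choose $g,g'\in SL_2(\mathbb Z)$ with first columns $v,v'$. Modulo $p$, $g^{-1}g'$ has first column $(1,0)$ and determinant $1$, so $g^{-1}g'\equiv e(j)$ for some $j\in\mathbb Z$. Then $\gamma=g'e(-j)g^{-1}\in SL_2(\mathbb Z,p)$ and $\gamma v=v'$. The consequence follows from (\ref{conj}), because $\tilde G$ acts trivially on $A$.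
\end{proof}

\subsection*{The case $d=7$, $p=2$}

Let $\omega$ be the root of $\omega^2-\omega+2=0$ in $\mathfrak p$, as in Section~\ref{sec:first}, and let $2\tau$, $\tau\in\mathbb Z_2$, be its image. Then $4\tau^2-2\tau+2=0$, i.e.\ $\tau=1+2\tau^2$. So $\tau$ is odd, $\tau^2\equiv1\pmod8$, $\tau\equiv3\pmod{16}$ and
\[
3\tau-1\equiv8\pmod{16}.
\]

Let $G$ be the image of $SL_2(\mathbb Z_2,2\mathbb Z_2)$, an open pro-$2$ subgroup. \emph{It is torsion-free.} Otherwise it has an element of order $2$, and there is $\gamma\ne\pm I$ in $SL_2(\mathbb Z_2,2\mathbb Z_2)$ with $\gamma^2=\pm I$. If $\gamma^2=I$, then $\gamma$ is diagonalizable over $\mathbb Q_2$ with eigenvalues $\pm1$ of product $1$, so $\gamma=\pm I$. If $\gamma^2=-I$, then, as $-1$ is not a square in $\mathbb Q_2$, the characteristic polynomial is $X^2+1$ and $\gamma=\begin{pmatrix}q&r\\s&-q\end{pmatrix}$ with $q$ odd and $r,s$ even; but then $\det\gamma=-q^2-rs\equiv-1\pmod 4$. Both are impossible.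

By Lemma~\ref{level2}(a), $A=\mathbb Z_2[x]+\mathbb Z_2[y]$. Apply Lemma~\ref{star} with $a=\omega-1$, $b=\omega$, so $ab=-2$. The images are $-1+2\tau$ and $2+2(\tau-1)$, so $a_0=-1$, $b_0=2$, $\alpha=\tau$, $\beta=\tau-1$. The classes of the four factors in (\ref{stareq}) are
\[
[f(2\tau)]=\tau[y],\qquad [e_{(1,-1)}(2\beta)]=\beta([y]-[x]),\qquad [e_{(-2,1)}(-2\tau)]=\tau[y],\qquad [e(2\beta)]=\beta[x].
\]
The second holds because $e_{(1,-1)}(2)=f(-1)e(2)f(1)=x^{-1}y$ in $PSL_2(\mathbb Z)$, by Lemma~\ref{level2}(b). The third follows from Lemma~\ref{orbits}, because $(-2,1)\equiv(0,1)\pmod2$ and $e_{(0,1)}(-2\tau)=f(2\tau)$. Adding up,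
\[
(2\tau+\beta)[y]=(3\tau-1)[y]=0,\qquad\text{so}\qquad 8[y]=0,
\]
since $3\tau-1$ is $8$ times a unit. Conjugation by $w$ sends $[y]$ to $-[x]$, so $8[x]=0$ and $|A|\le64$. By Lemma~\ref{level2}(c), $G$ maps onto $(\mathbb Z/8)^2$. Proposition~\ref{criterion} shows that $\pi$ is an isomorphism, and Proposition~\ref{suffices} proves Theorem~\ref{main} for $(7,2)$. \emph{The conjecture is disproved.}

\begin{remark}
The relation from $\omega$ cannot be dispensed with. Carry out the construction of Section~\ref{sec:completion} with $\mathbb Z$ in place of $\mathcal O$ and $p=2$. It is classical that the group $G_{\mathbb Z}$ is free on $x,y$. The kernel of $G_{\mathbb Z}\to(\mathbb Z/2^k)^2$, $x\mapsto(1,0)$, $y\mapsto(0,1)$, is characteristic in $G_{\mathbb Z}$, hence normal in $PSL_2(\mathbb Z)$, and contains $e(2^{k+1}\mathbb Z)$. So $A$ would map onto $(\mathbb Z/2^k)^2$ for every $k$, and $A=\mathbb Z_2^2$ would be infinite.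
\end{remark}

\section{Parabolic generators, and the cases with $p=3$}\label{sec:three}

For odd $p$ we need generators of $G_{\mathbb Z}$. We choose $G$ such that transvections suffice. A \emph{cusp} of a subgroup of $PSL_2(\mathbb Z)$ is an orbit of that subgroup on the primitive vectors up to sign.

\begin{lemma}\label{genuszero}
Let $G_{\mathbb Z}\le PSL_2(\mathbb Z)$ be torsion-free of finite index $\mu$ with $h$ cusps. If $h=2+\mu/6$, then $G_{\mathbb Z}$ is generated by finitely many elements of the form $e_v(z)$, $z\in\mathbb Z$.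
\end{lemma}

\begin{proof}
The quotient of the upper half plane by $G_{\mathbb Z}$ is a surface of some genus $g$ with $h$ punctures and fundamental group $G_{\mathbb Z}$. Its Euler characteristic is $\mu$ times that of $PSL_2(\mathbb Z)$, which is $-1/6$. So $2-2g-h=-\mu/6$, and $g=0$. The fundamental group of a punctured sphere is generated by loops around the punctures. Each of these generates the stabilizer in $G_{\mathbb Z}$ of some primitive vector $v$ up to sign, so it has the form $e_v(z)$.
\end{proof}

Now let $p=3$ and let $G$ be the image of $SL_2(\mathbb Z_3,3\mathbb Z_3)$; it is isomorphic to this pro-$3$ group, which does not contain $-I$. It is torsion-free, since it has no element of order $3$: if $\gamma=I+3^kX$ with $k\ge1$ and $X\not\equiv0\pmod3$, then $\gamma^3\equiv I+3^{k+1}X\pmod{3^{k+2}}$, so $\gamma^3\ne I$. As in the proof of Lemma~\ref{uni}, its quotient by the subgroup of level $9$ is $\mathfrak{sl}_2(\mathbb F_3)$, of order $27$.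

The group $G_{\mathbb Z}\subset G$ is torsion-free of index $|PSL_2(\mathbb F_3)|=12$. By Lemma~\ref{orbits} its cusps are the non-zero vectors modulo $3$ up to sign, that is, the four points of $\mathbb P^1(\mathbb F_3)$. Lemma~\ref{genuszero} applies, since $4=2+12/6$. Moreover $e_v(z)\in G_{\mathbb Z}$ if and only if $3\mid z$. So $A$ is generated by the classes $[e_v(3)]$, which depend only on $\pm v$ modulo $3$. Write them as $c_\infty,c_0,c_1,c_2$ for $v=(1,0),(0,1),(1,1),(1,-1)$. For $z\in\mathbb Z_3$,
\[
[e(3z)]=zc_\infty,\qquad[f(3z)]=-zc_0 .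
\]
The group $PSL_2(\mathbb Z)$ normalizes $\tilde G$ and, by (\ref{conj}), permutes the four classes as $PSL_2(\mathbb F_3)$ permutes $\mathbb P^1(\mathbb F_3)$; this action is $2$-transitive. We also have
\begin{equation}\label{sphere}
c_\infty+c_2+c_0+c_1=0,
\end{equation}
the relation between the four loops on the sphere. To see it directly, let $g=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. Then
\[
e(3)\,e_{(1,-1)}(3)=\begin{pmatrix}1&3\\0&1\end{pmatrix}\begin{pmatrix}4&3\\-3&-2\end{pmatrix}=-\begin{pmatrix}5&3\\3&2\end{pmatrix}=-g^2 .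
\]
Conjugation by $w$ is $\gamma\mapsto(\gamma^{\mathsf T})^{-1}$ on $SL_2$, so it maps the symmetric matrix $g^2$ to $g^{-2}$; and $w$ maps the vectors $(1,0),(1,-1)$ to $(0,1),(1,1)$. So $e_{(0,1)}(3)\,e_{(1,1)}(3)=-g^{-2}$, and the product of the four transvections is $I$.

By (\ref{sphere}) three of the classes generate $A$. So \emph{if $3c_i=0$ for all $i$, then $|A|\le27$}, and Propositions~\ref{criterion} and \ref{suffices} prove Theorem~\ref{main} for the pair in question.

\subsection*{The case $d=2$}
Choose $\omega=\pm\sqrt{-2}$ with image $1+3\sigma$, $\sigma\in\mathbb Z_3$. From $(1+3\sigma)^2=-2$ we get $1+2\sigma=-3\sigma^2$, so $\sigma\equiv1\pmod3$ is a unit. Apply Lemma~\ref{star} with $a=b=\omega$. Here $1\equiv-2\pmod3$ helps: we write the image once as $1+3\sigma$ and once as $-2+3(1+\sigma)$, so $a_0=1$, $b_0=-2$, $\alpha=\sigma$, $\beta=1+\sigma$. Since $(-b_0,1)=(2,1)\equiv-(1,-1)$, relation (\ref{stareq}) gives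
\[
0=-\sigma c_0+(1+\sigma)c_1-\sigma c_2+(1+\sigma)c_\infty=(1+2\sigma)(c_\infty+c_1)=-3\sigma^2(c_\infty+c_1),
\]
where we used $c_0+c_2=-(c_\infty+c_1)$. So $3(c_\infty+c_1)=0$, and by $2$-transitivity $3(c_i+c_j)=0$ for all $i\ne j$. For distinct $i,j,k$,
\[
6c_i=3(c_i+c_j)+3(c_i+c_k)-3(c_j+c_k)=0,
\]
and $3c_i=0$, because $2$ is a unit in $\mathbb Z_3$.

\subsection*{The case $d=11$}
Here $2$ is inert and the only units are $\pm1$, so $-2$ has only integral factorizations in $\mathcal O$. Instead we use an element of order three. Let $\omega^2-\omega+3=0$. The roots have product $3$ and sum $1$, so exactly one lies in $\mathfrak p$; let $\omega$ be that one, with image $3\tau$. Then $\tau=1+3\tau^2$, so $\tau\equiv1\pmod3$. By (\ref{basic}), $s=f(\omega-1)e(\omega)$ has trace $2+\omega^2-\omega=-1$, so $s^2+s+I=0$ and $s^3=I$. In $\tilde\Gamma$ put $u=f(3\tau)e(3\tau)\in\tilde G$. Then $s=f(-1)u$ and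
\[
1=s^3=\bigl[f(-1)uf(1)\bigr]\cdot\bigl[f(-2)uf(2)\bigr]\cdot f(-3)\cdot u .
\]
We have $[u]=\tau(c_\infty-c_0)$ and $[f(-3)]=c_0$. The matrices $f(-1)$ and $f(-2)$ fix $(0,1)$, and they send $(1,0)$ to $(1,-1)$ and $(1,-2)\equiv(1,1)$. By (\ref{sphere}),
\[
0=\tau(c_2-c_0)+\tau(c_1-c_0)+c_0+\tau(c_\infty-c_0)=(1-4\tau)c_0=-3(1+4\tau^2)c_0 .
\]
As $1+4\tau^2\equiv2\pmod3$ is a unit, $3c_0=0$, and by transitivity $3c_i=0$ for all $i$.

\section{The cases $d=1$, $p=5$ and $d=3$, $p=7$}\label{sec:units}

For $p=7$ the principal congruence subgroup is unsuitable: $X(7)$ has genus $3$, so $SL_2(\mathbb Z,7)$ is not generated by unipotents. For $p\ge5$ there is a larger torsion-free pro-$p$ group. Let $p\in\{5,7\}$ and let $G$ be the image in $PSL_2(\mathbb Z_p)$ of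
\[
\Bigl\{\gamma\in SL_2(\mathbb Z_p):\gamma\equiv\begin{pmatrix}1&*\\0&1\end{pmatrix}\bmod p\Bigr\}.
\]
It is isomorphic to this pro-$p$ group, which does not contain $-I$. It is torsion-free: an element of order $p$ would have a primitive $p$-th root of unity as an eigenvalue, and such a root has degree $p-1\ge4>2$ over $\mathbb Q_p$. (For $p=3$ this fails: $\begin{pmatrix}1&1\\-3&-2\end{pmatrix}$ has trace $-1$, hence order $3$.) The map
\[
\begin{pmatrix}q&r\\ps&t\end{pmatrix}\mapsto(r,s)\bmod p
\]
is a homomorphism of $G$ onto $\mathbb F_p^2$, since the upper right entry of a product is $qr'+rt'\equiv r+r'$ and the lower left one is $p(sq'+ts')$ with $sq'+ts'\equiv s+s'\pmod p$. So, by Propositions~\ref{criterion} and \ref{suffices}, \emph{it suffices to show $|A|\le p^2$.}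

\textbf{Generators.} The group $G_{\mathbb Z}$ is torsion-free of index $|PSL_2(\mathbb F_p)|/p=(p^2-1)/2$ in $PSL_2(\mathbb Z)$. An element of $G_{\mathbb Z}$ sends $v=(a,c)$ to $(a+jc,c)$ modulo $p$ and up to sign, for some $j$. So the cusp of $v$ determines $\pm c$ modulo $p$ and, if $p\mid c$, also $\pm a$ modulo $p$. Conversely, these data determine the cusp: if $v$ and $v'$ have the same data, then after a change of sign $e(j)v\equiv v'\pmod p$ for some $j$, and Lemma~\ref{orbits} applies to $e(j)v$ and $v'$, where $e(j)\in G_{\mathbb Z}$; compare \cite[Prop.~3.8.3]{DS}. So there are $\frac{p-1}2+\frac{p-1}2=p-1$ cusps. Since $4=2+12/6$ for $p=5$ and $6=2+24/6$ for $p=7$, Lemma~\ref{genuszero} applies. We have $e_v(z)\in G_{\mathbb Z}$ for all $z\in\mathbb Z$ if $p\mid c$, and only for $p\mid z$ if $p\nmid c$, because the lower left entry of $e_v(z)$ is $-zc^2$. So $A$ is generated by the classes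
\[
C_a=[e_v(1)]\quad(p\mid c),\qquad D_c=[e_v(p)]\quad(p\nmid c),\qquad v=(a,c).
\]
By (\ref{conj}) they depend only on the cusp of $v$, that is, only on $\pm a$, respectively $\pm c$, modulo $p$; so we read subscripts modulo $p$ and allow them to lie in $\mathbb Z_p$. For $z\in\mathbb Z_p$,
\[
[e(z)]=zC_1,\qquad[f(pz)]=-zD_1,\qquad[e_v(pz)]=zD_c\quad(p\nmid c).
\]

\textbf{Relations from units.} Let $\varepsilon\in\mathcal O^*$ have image $\eta\in\mathbb Z_p^*$, and put $\delta=\operatorname{diag}(\varepsilon,\varepsilon^{-1})\in SL_2(\mathcal O)$. Choose $\delta'\in SL_2(\mathbb Z)$ with $\delta'\equiv\operatorname{diag}(\eta,\eta^{-1})\pmod p$. Both normalize $\tilde G$, and $\delta'^{-1}\delta\in\tilde G$, so they act equally on $A$. But $\delta$ scales unipotents, while $\delta'$ permutes cusps. On the one hand $\delta e(1)\delta^{-1}=e(\varepsilon^2)$ has class $\eta^2C_1$, and $\delta f(-p)\delta^{-1}=f(-p\varepsilon^{-2})$ has class $\eta^{-2}D_1$. On the other hand, by (\ref{conj}), conjugation by $\delta'$ maps $e(1)=e_{(1,0)}(1)$ and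 $f(-p)=e_{(0,1)}(p)$ to $e_{v_1}(1)$ and $e_{v_2}(p)$, where $v_1\equiv(\eta,0)$ and $v_2\equiv(0,\eta^{-1})$ are the columns of $\delta'$. Therefore
\begin{equation}\label{torus}
C_\eta=\eta^2C_1,\qquad D_{\eta^{-1}}=\eta^{-2}D_1 .
\end{equation}

\textbf{Relations from elements of order four.} In the situation of Lemma~\ref{star}, $a_0$ divides $2$ and is prime to $p$. The four factors of (\ref{stareq}) lie in $\tilde G$ and have classes $-\alpha D_1$, $\beta D_{a_0}$, $-\alpha D_1$ and $p\beta C_1$. Hence
\begin{equation}\label{starA}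
-2\alpha D_1+\beta D_{a_0}+p\beta C_1=0 .
\end{equation}

In both cases below we show that $C_1,D_1$ generate $A$ and find $\sigma,\kappa\in\mathbb Z_p$ such that
\begin{equation}\label{final}
p(\sigma^2D_1+\kappa C_1)=0,\qquad p(\kappa D_1+C_1)=0,\qquad \sigma^2-\kappa^2\in\mathbb Z_p^* .
\end{equation}
The determinant of this linear system for $pD_1,pC_1$ is the unit $\sigma^2-\kappa^2$, so $pC_1=pD_1=0$ and $|A|\le p^2$, as required.

\subsection*{The case $d=1$, $p=5$}
Choose $\omega=\pm i$ with image $\theta=2+5\sigma$. From $\theta^2=-1$ we get $1+4\sigma=-5\sigma^2$, so $\sigma\equiv1\pmod5$ is a unit. Put $\kappa=1+2\sigma\equiv3\pmod 5$; then $2\theta=-1+5\kappa$. By (\ref{torus}) with $\varepsilon=\omega$, where $\theta^{-1}=-\theta\equiv-2$, we have $C_2=-C_1$ and $D_2=-D_1$. So $C_1,D_1$ generate $A$.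

Take $a=\omega$, $b=2\omega$ in (\ref{starA}): $a_0=2$, $b_0=-1$, $\alpha=\sigma$, $\beta=\kappa$. Since $D_2=-D_1$, this gives $-(2\sigma+\kappa)D_1+5\kappa C_1=0$. As $2\sigma+\kappa=1+4\sigma=-5\sigma^2$, this is the first relation in (\ref{final}).

Take $a=2\omega$, $b=\omega$: $a_0=-1$, $b_0=2$, $\alpha=\kappa$, $\beta=\sigma$. We get $(\sigma-2\kappa)D_1+5\sigma C_1=0$, and
\[
\sigma-2\kappa=-2-3\sigma=-2(1+4\sigma)+5\sigma=10\sigma^2+5\sigma=5\sigma\kappa .
\]
Dividing by the unit $\sigma$ gives the second relation. Finally $\sigma^2-\kappa^2\equiv1-9\equiv2\pmod5$.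

\subsection*{The case $d=3$, $p=7$}
The images of the two primitive cube roots of unity are congruent to $2$ and $4$ modulo $7$. Let $\omega$ be the one with image $\theta=2+7\sigma$. From $\theta^2+\theta+1=0$ we get
\[
1+5\sigma+7\sigma^2=0,
\]
so $\sigma\equiv4\pmod7$ is a unit. Put $\kappa=1+2\sigma\equiv2\pmod 7$. Relation (\ref{torus}) with $\varepsilon=\omega$ (image $\theta\equiv2$, with $\theta^{-1}=\theta^2\equiv4\equiv-3$) gives $C_2=\theta^2C_1$ and $D_3=\theta^{-2}D_1=\theta D_1$. With $\varepsilon=\omega^2$ (image $\theta^2\equiv-3$, with inverse $\theta\equiv2$) it gives $C_3=\theta^4C_1=\theta C_1$ and $D_2=\theta^{-4}D_1=\theta^2D_1$. So $C_1,D_1$ generate $A$. Note that $2\theta^{-1}=2\theta^2=-2-2\theta=-6-14\sigma=1-7\kappa$.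

Take $a=-\omega$, $b=2\omega^{-1}$ in (\ref{starA}): $a_0=-2$, $b_0=1$, $\alpha=-\sigma$, $\beta=-\kappa$. Since $D_{-2}=D_2=\theta^2D_1$, this gives $(2\sigma-\kappa\theta^2)D_1-7\kappa C_1=0$. Now $\theta^2=-1-\theta=-3-7\sigma$, so, using $14\sigma^2=-2-10\sigma$,
\[
2\sigma-\kappa\theta^2=2\sigma+(1+2\sigma)(3+7\sigma)=3+15\sigma+14\sigma^2=1+5\sigma=-7\sigma^2 .
\]
This is the first relation in (\ref{final}), up to sign.

Take $a=2\omega^{-1}$, $b=-\omega$: $a_0=1$, $b_0=-2$, $\alpha=-\kappa$, $\beta=-\sigma$. We get $(2\kappa-\sigma)D_1-7\sigma C_1=0$, and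
\[
2\kappa-\sigma=2+3\sigma=(2+10\sigma)-7\sigma=-14\sigma^2-7\sigma=-7\sigma\kappa .
\]
Dividing by the unit $-\sigma$ gives the second relation. Finally $\sigma^2-\kappa^2\equiv2-4=-2\pmod7$.

This completes the proof of Theorem~\ref{main}. \hfill$\square$

\section{Proof of Corollary~\ref{cor}}

(a) Let $S=SL_2(\mathcal O,\mathfrak p^k)$. The group $S/(N\cap S)$ embeds in the $p$-group $SL_2(\mathcal O,\mathfrak p)/N$, so it is a finite $p$-group. As $N\cap S\supseteq U_2(\mathcal O,\mathfrak p^k)$, it is a quotient of $S/U_2(\mathcal O,\mathfrak p^k)$. By Theorem~\ref{main} it is trivial, that is, $S\le N$.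

(b) Let $S=SL_2(\mathcal O,\mathfrak p^n)$, a subgroup of finite index in $\Lambda$. A homomorphism $\varphi:\Lambda\to\mathbb C$ that vanishes on unipotent matrices kills $U_2(\mathcal O,\mathfrak p^n)$. So $\varphi|_S$ factors through the abelianization of $S/U_2(\mathcal O,\mathfrak p^n)$, which is finite by Theorem~\ref{main}; since $\mathbb C$ is torsion-free, $\varphi|_S=0$. Then $\varphi(\Lambda)$ is a finite subgroup of $\mathbb C$, and $\varphi=0$.

Suppose that $\Lambda$ maps onto a non-trivial free group with all unipotent matrices in the kernel. Then $S$ maps onto a subgroup of finite index, which is again free and non-trivial, with $U_2(\mathcal O,\mathfrak p^n)$ in the kernel. This contradicts Theorem~\ref{main}. \hfill$\square$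

\begin{thebibliography}{9}
\bibitem{DS} Diamond and Shurman, \emph{A First Course in Modular Forms}.
\bibitem{Lazard} Lazard, \emph{Groupes analytiques $p$-adiques}, Publ. IH\'ES \textbf{26} (1965).
\bibitem{source} \emph{Non-normal, standard subgroups of the Bianchi groups}, \url{http://www.ams.org/journals/proc/1996-124-03/S0002-9939-96-03310-2/S0002-9939-96-03310-2.pdf}.
\bibitem{SerreTop} Serre, Topology \textbf{3} (1965).
\bibitem{SerreGC} Serre, \emph{Galois Cohomology}.
\end{thebibliography}

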